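\title{An algebraic, non-periodic module of dimension $18$ for $C_3\times C_3$}

\begin{abstract}
Let $k$ be a field of characteristic $3$ and $G=C_3\times C_3$. It has been conjectured that an absolutely indecomposable, non-projective $kG$-module of dimension divisible by $3$ is algebraic if and only if it is periodic. We disprove this over every such field by an explicit module $M$ of dimension $18$ that is absolutely indecomposable, algebraic and not periodic. The module imitates the permutation module of $S_3$ on three points, with equalities holding modulo modules induced from the subgroups of order $3$. Its inflation has the same properties for every finite group that maps onto $C_3\times C_3$.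
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a field of characteristic $3$, modules are finitely generated, $\otimes=\otimes_k$ carries the diagonal action, and $G=\langle x,y\rangle\cong C_3\times C_3$. The \emph{Green ring} of a group algebra $k\Gamma$ is the free abelian group on the isomorphism classes of indecomposable modules. By the Krull--Schmidt theorem every module $A$ has a class $[A]$ that determines it up to isomorphism, $[A\oplus B]=[A]+[B]$, and the product is $[A][B]=[A\otimes B]$.

A module $M$ is \emph{algebraic} (Alperin, 1976) if $f([M])=0$ for some nonzero $f\in\mathbb Z[t]$; we then write $f(M)=0$. Equivalently, only finitely many isomorphism classes of indecomposable modules occur as summands of the tensor powers $M^{\otimes n}$, $n\ge1$. Let $\Omega(M)$ be the kernel of a projective cover $P\to M$. A non-projective indecomposable module $M$ is \emph{periodic} if $\Omega^n(M)\cong M$ for some $n\ge1$. Since $\Omega$ permutes the isomorphism classes of non-projective indecomposable modules, this says that the sequence $M,\Omega(M),\Omega^2(M),\dots$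 contains only finitely many classes. Both notions are thus finiteness conditions on a sequence of modules generated by $M$. The two sequences are related: tensoring $0\to\Omega(k)\to kG\to k\to0$ with $M$ gives $\Omega(k)\otimes M\cong\Omega(M)\oplus(\text{projective})$. Finally, $M$ is \emph{absolutely indecomposable} if it stays indecomposable under every extension of the field.

Consider the simplest modules. A subgroup $H=\langle h\rangle$ of order $3$ has three indecomposable modules, the Jordan blocks $J_r=kH/((h-1)^r)$ for $r=1,2,3$. The induced modules $\operatorname{Ind}_H^GJ_r\cong kG/((h-1)^r)$ with $r=1,2$ have dimensions $3$ and $6$. They are periodic, because the kernel of $kG\to kG/((h-1)^r)$ is $(h-1)^rkG\cong kG/((h-1)^{3-r})$. They are algebraic, because the formula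
\begin{equation}\label{eq:frob}
A\otimes\operatorname{Ind}_H^GC\cong\operatorname{Ind}_H^G(A{\downarrow}_H\otimes C)
\end{equation}
keeps their tensor powers among sums of the modules $\operatorname{Ind}_H^GJ_r$. On the other hand, a $kG$-module of dimension prime to $3$ is never periodic (Section~\ref{sec:rank}), and for such modules both behaviors occur: $k$ is algebraic, while $\Omega(k)$ is not, since $\Omega^n(k)$ is a summand of $\Omega(k)^{\otimes n}$. So a relation between the two notions can be hoped for only when $3$ divides the dimension, and there the induced modules suggest the following conjecture, posed in \cite{slides}.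

\begin{quote}
\emph{Let $M$ be an absolutely indecomposable, non-projective $kG$-module with $3\mid\dim M$. Then $M$ is algebraic if and only if $M$ is periodic.}
\end{quote}

We show that the implication ``algebraic $\Rightarrow$ periodic'' fails, so the conjecture is false over every field of characteristic $3$. The opposite implication is not addressed in this paper.

\begin{theorem}\label{thm:A}
Let $k$ be any field of characteristic $3$ and $G=C_3\times C_3$. The $18$-dimensional $kG$-module $M$ of Section~\ref{sec:M} is absolutely indecomposable, non-projective and not periodic, and in the Green ring it satisfies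
\[
f(M)=0,\qquad f(t)=t^2(t-1)(t-3)(t-4)(t-18).
\]
Thus $M$ is algebraic, $3\mid\dim M$, and $M$ is not periodic.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\Gamma$ is a finite group with a quotient isomorphic to $C_3\times C_3$, then the inflation of $M$ to $\Gamma$ is absolutely indecomposable, non-projective, non-periodic, of dimension $18$, and satisfies $f=0$ in the Green ring of $k\Gamma$.
\end{theorem}

\emph{Conventions.} We put $X=x-1$ and $Y=y-1$, so that $kG=k[X,Y]/(X^3,Y^3)$ is a local ring, and we write $rA$ for the direct sum of $r$ copies of $A$. Since $2$ is invertible, $A\otimes A\cong S^2A\oplus\Lambda^2A$. For $H=\langle h\rangle$ of order $3$, the module $J_3\otimes A$ is free by \eqref{eq:frob}, and $J_2\otimes J_2\cong J_1\oplus J_3$: if $hu=u$ and $hv=v+u$, then $(h-1)^2v^2=(h-1)(2uv+u^2)=2u^2\ne0$, so $S^2J_2\cong J_3$, and $\Lambda^2J_2\cong J_1$. Consequently $J_2^{\otimes3}\cong J_2\oplus2J_3$.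

\section{The model: \texorpdfstring{$S_3$}{S3} in characteristic \texorpdfstring{$3$}{3}}\label{sec:model}

The mechanism that makes $M$ algebraic is already visible for $S_3=\langle c,t\rangle$, where $c^3=t^2=1$ and $tct=c^{-1}$. Let $\varepsilon=ku$ be the sign module, so $\varepsilon\otimes\varepsilon\cong k$. We have $\operatorname{Ext}^1(k,k)=\operatorname{Hom}(S_3,k)=0$. A cocycle $d\colon S_3\to\varepsilon$ can be changed by a unique coboundary so that $d_t=0$, and then $d_c$ is arbitrary; hence $\operatorname{Ext}^1(k,\varepsilon)$ is one-dimensional. A generator is $0\to\varepsilon\to D_0\to k\to0$, where $D_0=ku\oplus kv_0$, $cv_0=v_0+u$ and $tv_0=v_0$.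

Put $M_0=S^2D_0$. It has the basis $u^2,uv_0,v_0^2$, which filters it with layers $k,\varepsilon,k$, and $\Lambda^2D_0\cong\varepsilon$. The three elements $v_0^2$ and $(v_0\pm u)^2=v_0^2\pm2uv_0+u^2$ also form a basis, and $S_3$ permutes them. So $M_0\cong\operatorname{Ind}_{\langle t\rangle}^{S_3}k$, which is projective because $2$ is invertible. Therefore $0\to\varepsilon\otimes M_0\to D_0\otimes M_0\to M_0\to0$ splits. For the classes $\nu,\delta,m$ of $\varepsilon,D_0,M_0$ we have found
\begin{equation}\label{eq:model}
\nu^2=1,\qquad \delta^2=m+\nu,\qquad \delta m=(1+\nu)m .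
\end{equation}
Computing $\delta^2m$ in two ways gives $m^2+\nu m=(1+\nu)^2m=2m+2\nu m$, so $m^2=2m+\nu m$. As a check, $M_0\otimes M_0$ is the permutation module on ordered pairs of points, which is $M_0\oplus kS_3$, and $kS_3\cong\operatorname{Ind}_{\langle t\rangle}^{S_3}(k\oplus\varepsilon)\cong M_0\oplus(\varepsilon\otimes M_0)$.

The relations \eqref{eq:model} confine all powers of $m$ to the span of $m$ and $\nu m$. To reproduce them for $G$ we face two obstacles: the only one-dimensional $kG$-module is $k$, and $\operatorname{Ext}^1_{kG}(k,k)=\operatorname{Hom}(G,k)$ is two-dimensional. Both disappear if we neglect the modules induced from the subgroups of order $3$ and keep only the extensions that split over these subgroups. Neglecting the induced modules costs nothing, because only finitely many indecomposables are involved. The dictionary is as follows.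
\begin{center}
\begin{tabular}{ll}
$S_3$ & $G=C_3\times C_3$\\ \hline
$\varepsilon$, with $\varepsilon\otimes\varepsilon\cong k$ & $N$ of dimension $16$, with $N\otimes N\cong k\oplus(\text{induced})$\\
$\operatorname{Ext}^1$ & $E$, the extensions split over subgroups of order $3$\\
$D_0$, layers $\varepsilon,k$ & $D$ of dimension $17$, layers $N,k$\\
$M_0$, layers $k,\varepsilon,k$ & $M$ of dimension $18$, layers $k,N,k$
\end{tabular}
\end{center}
One step does not transfer. The module $M$ is not projective in any sense available to us, which is what makes it a counterexample, so the third relation in \eqref{eq:model} needs another proof. That proof, in Section~\ref{sec:split}, uses only the extension groups and the divisibility $3\mid\dim M$.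

\section{Extensions split over the subgroups of order \texorpdfstring{$3$}{3}}\label{sec:rel}

The subgroups of order $3$ in $G$ are $H_1=\langle y\rangle$, $H_2=\langle x\rangle$, $H_3=\langle xy^{-1}\rangle$ and $H_4=\langle xy\rangle$; let $\mathcal X$ be this family. A module is \emph{$\mathcal X$-projective} if it is a summand of a direct sum of modules induced from the $H_i$. Each $\operatorname{Ind}_H^GJ_r\cong kG/((h-1)^r)$ has a local endomorphism ring, namely itself, and so is indecomposable. By Krull--Schmidt the indecomposable $\mathcal X$-projective modules are the nine modules $\operatorname{Ind}_{H_i}^GJ_1$, $\operatorname{Ind}_{H_i}^GJ_2$ $(1\le i\le4)$ and $kG$. By \eqref{eq:frob}, their classes span an ideal $I$ of the Green ring.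

We identify $\operatorname{Ext}^1(A,B)$ with the classes of short exact sequences $0\to B\to T\to A\to0$. For such a class $\xi$, we write $\varphi^*\xi$ for the pullback along $\varphi\colon A'\to A$, $\psi_*\xi$ for the pushout along $\psi\colon B\to B'$, and $\xi\otimes C\in\operatorname{Ext}^1(A\otimes C,B\otimes C)$ for the tensored sequence. If there is a morphism of sequences from $\xi$ to $\xi'$ with end maps $\psi\colon B\to B'$ and $\varphi\colon A\to A'$, then $\psi_*\xi=\varphi^*\xi'$. For $\theta\colon C\to C'$, the morphism $1\otimes\theta$ gives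
\begin{equation}\label{eq:nat}
(1_A\otimes\theta)^*(\xi\otimes C')=(1_B\otimes\theta)_*(\xi\otimes C).
\end{equation}
Recall also that $\operatorname{Ext}^1_{kG}(A,B)\cong H^1(G,\operatorname{Hom}_k(A,B))$, compatibly with restriction to subgroups. For $A=k$, the class of $0\to B\to T\to k\to0$ is that of the cocycle $d_g=gv-v$, where $v\in T$ maps to $1$.

A short exact sequence is \emph{admissible} if it splits on restriction to every $H_i$. The classes of admissible sequences form the subspace
\[
E(A,B)=\ker\Big(\operatorname{Ext}^1_{kG}(A,B)\to\bigoplus_{i=1}^4\operatorname{Ext}^1_{kH_i}(A,B)\Big).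
\]
Pullback, pushout and tensoring commute with restriction, so they preserve $E$, and $E$ is additive in each variable. The isomorphism $\operatorname{Hom}_k(A\otimes C,B)\cong\operatorname{Hom}_k(A,C^*\otimes B)$ gives
\begin{equation}\label{eq:adj}
E(A\otimes C,B)\cong E(A,C^*\otimes B).
\end{equation}
The next lemma says that $E$ behaves like an ordinary $\operatorname{Ext}^1$ for which the $\mathcal X$-projective modules are projective and injective.

\begin{lemma}\label{lem:rel}
\emph{(a)} If $Q$ is $\mathcal X$-projective, then $E(A,Q)=0=E(Q,A)$ for all $A$.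

\emph{(b)} If $0\to B'\to B\to B''\to0$ is admissible, then for all $A$ the sequences
\begin{gather*}
\operatorname{Hom}_G(A,B'')\to E(A,B')\to E(A,B)\to E(A,B''),\\
\operatorname{Hom}_G(B',A)\to E(B'',A)\to E(B,A)\to E(B',A)
\end{gather*}
are exact. In the first sequence, the first map sends $\varphi$ to the pullback of the given sequence along $\varphi$.
\end{lemma}

\begin{proof}
(a) By additivity we may take $Q=\operatorname{Ind}_H^GC$ with $H\in\mathcal X$. Let $0\to Q\to T\to A\to0$ be admissible. By Frobenius reciprocity, $\operatorname{Hom}_G(-,Q)\cong\operatorname{Hom}_H(-,C)$ naturally, so $\operatorname{Hom}_G(T,Q)\to\operatorname{Hom}_G(Q,Q)$ is identified with $\operatorname{Hom}_H(T,C)\to\operatorname{Hom}_H(Q,C)$. This map is onto because the sequence splits over $H$. Hence $1_Q$ extends to $T$ and the sequence splits. For $0\to A\to T\to Q\to0$, the isomorphism $\operatorname{Hom}_G(Q,-)\cong\operatorname{Hom}_H(C,-)$ shows in the same way that $1_Q$ lifts to $T$.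

(b) Start from the long exact sequence for $\operatorname{Ext}_{kG}(A,-)$. Its connecting map is pullback of the given sequence, so it lands in $E(A,B')$, and exactness at $E(A,B')$ is inherited. Let $\xi\in E(A,B)$ map to $0$ in $E(A,B'')$. Then $\xi$ is the image of some $\xi'\in\operatorname{Ext}^1_{kG}(A,B')$. Over $H_i$ the map $B'\to B$ is a split injection, so $\operatorname{Ext}^1_{kH_i}(A,B')\to\operatorname{Ext}^1_{kH_i}(A,B)$ is injective; as $\xi$ vanishes on $H_i$, so does $\xi'$. For the second sequence use $\operatorname{Ext}_{kG}(-,A)$, whose connecting map is pushout, and the split surjection $B\to B''$ over $H_i$.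
\end{proof}

\section{A substitute for the sign module}\label{sec:N}

Let $\chi_1,\chi_2\colon G\to\mathbb F_3$ be the homomorphisms dual to $x,y$, and put $\chi_3=\chi_1+\chi_2$ and $\chi_4=\chi_1-\chi_2$, so that $\ker\chi_i=H_i$. Let $V_i=k[z_i]/(z_i^2)$ with $g\in G$ acting as multiplication by $1+\chi_i(g)z_i$. This is the module $J_2$ of $G/H_i$, inflated to $G$, so $V_i\otimes V_i\cong k\oplus k[G/H_i]=k\oplus\operatorname{Ind}_{H_i}^Gk$. Thus each $V_i$, and each product of distinct $V_i$, squares to $1$ modulo $I$ and is a candidate for the role of $\varepsilon$. We take the product of all four: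
\[
N=V_1\otimes V_2\otimes V_3\otimes V_4=k[z_1,z_2,z_3,z_4]/(z_1^2,\dots,z_4^2),\qquad\dim N=16,
\]
on which $g$ acts as multiplication by $\gamma_g=\prod_i(1+\chi_i(g)z_i)$. Explicitly,
\[
\gamma_x=(1+z_1)(1+z_3)(1+z_4),\qquad\gamma_y=(1+z_2)(1+z_3)(1-z_4).
\]
The ring $N=N_0\oplus\dots\oplus N_4$ is graded by degree, and $N_4=k\omega$ with $\omega=z_1z_2z_3z_4$. Expanding $\bigotimes_i(k\oplus\operatorname{Ind}_{H_i}^Gk)$ and applying \eqref{eq:frob}, we get
\begin{equation}\label{eq:NN}
N\otimes N\cong k\oplus Q\qquad\text{with $Q$ $\mathcal X$-projective.}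
\end{equation}

\begin{remark}\label{rem:four}
The choice of four factors is forced. A module with layers $k,N',k$, where $N'$ is a product of $r$ distinct $V_i$, has dimension $2^r+2$, which is divisible by $3$ only for even $r$. For $r=0$ we have $E(k,k)=0$ (Lemma~\ref{lem:E}). For $r=2$, an automorphism of $G$ reduces us to $N'=k[z_1,z_2]/(z_1^2,z_2^2)$, where the argument for \eqref{eq:Eformula} below bounds $E(k,N')$ by $(z_2N'\cap z_1N')/z_1z_2N'=0$.
\end{remark}

To form the analogue of $S^2D_0$, we must locate the trivial summand of \eqref{eq:NN} inside $S^2N\oplus\Lambda^2N$. An invariant form does this. Let $\sigma$ be the ring automorphism $z_i\mapsto-z_i$ of $N$, let $\tau(n)$ be the coefficient of $\omega$ in $n$, and put $\beta(m,n)=\tau(m^\sigma n)$.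

\begin{lemma}\label{lem:form}
The form $\beta$ is symmetric, nondegenerate and $G$-invariant, so $N\cong N^*$. Moreover $S^2N\cong k\oplus P$ with $P=\ker(\beta\colon S^2N\to k)$, and $P$ and $\Lambda^2N$ are $\mathcal X$-projective.
\end{lemma}

\begin{proof}
As $\omega$ has even degree, $\tau(n^\sigma)=\tau(n)$, so $\beta(n,m)=\tau\big((nm^\sigma)^\sigma\big)=\beta(m,n)$. A monomial pairs to $\pm1$ with the complementary monomial and to $0$ with all others, so $\beta$ is nondegenerate. Since $(1+rz_i)(1-rz_i)=1$, we have $\gamma_g^\sigma\gamma_g=1$, which gives invariance. Let $(e_j)$, $(e_j')$ be dual bases for $\beta$. The element $\sum_je_j\otimes e_j'$ corresponds to the identity under $N\otimes N\cong N\otimes N^*\cong\operatorname{End}_kN$, so it is invariant. Its image in $S^2N$ is mapped by $\beta$ to $16=1\in k$, so it spans a complement to $P$. Now $k\oplus P\oplus\Lambda^2N\cong k\oplus Q$ by \eqref{eq:NN}, and Krull--Schmidt gives $P\oplus\Lambda^2N\cong Q$.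
\end{proof}

The action of $G$ does not preserve the grading, but the images and kernels of the operators $g-1$ are graded. For $g\ne1$ let $\ell_g=\sum_i\chi_i(g)z_i$. Since $g$ lies in exactly one $H_i$, we can write $\ell_g=a+b+c$ with $a,b,c\in\{\pm z_j\}$ involving the three indices $j\ne i$; for instance $\ell_x=z_1+z_3+z_4$ and $\ell_y=z_2+z_3-z_4$. Let $B=k[a,b,c]/(a^2,b^2,c^2)\subset N$, so that $N=B\oplus z_iB$.

\begin{lemma}\label{lem:lin}
Let $g\ne1$. Then $g-1$ acts on $N$ as multiplication by $\ell_g$ times a unit of $N$. Multiplication by $\ell_g$ is injective $B_0\to B_1$ and bijective $B_1\to B_2$, and on $B_2$ it is $pab+qbc+rca\mapsto(p+q+r)abc$. In particular $\ell_gN_2=N_3$ and $\ell_gN_3=N_4$.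
\end{lemma}

\begin{proof}
Let $\sigma_1=\ell_g,\sigma_2,\sigma_3$ be the elementary symmetric functions of $a,b,c$. Then $\sigma_1^2=2\sigma_2=-\sigma_2$ and $\sigma_1ab=\sigma_3$, so
\[
\gamma_g-1=(1+a)(1+b)(1+c)-1=\sigma_1+\sigma_2+\sigma_3=\sigma_1(1-\sigma_1+ab),
\]
and the second factor is a unit. Next, $(pa+qb+rc)\sigma_1=(p+q)ab+(q+r)bc+(r+p)ca$. If this vanishes, then $p=-q=r=-p$, so $p=q=r=0$; and $\dim B_1=\dim B_2=3$. The formula on $B_2$ is immediate. The last claims follow from $N_2=B_2\oplus z_iB_1$, $N_3=B_3\oplus z_iB_2$ and $N_4=z_iB_3$.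
\end{proof}

\begin{lemma}\label{lem:E}
We have $E(k,k)=0$, and $E(k,N)=k\eta$ is one-dimensional, where $\eta$ is the class of the cocycle with $d_x=s:=z_2z_3z_4$ and $d_y=0$.
\end{lemma}

\begin{proof}
An element of $E(k,k)$ is a homomorphism $G\to k$ vanishing on $x$ and $y$, so it is $0$.

Let $d$ be a cocycle, $d_{gh}=d_g+gd_h$, whose class lies in $E(k,N)$. Its restriction to $\langle y\rangle$ is a coboundary, so we may assume that $d$ vanishes on $\langle y\rangle$. Then $d_{xy}=d_{xy^{-1}}=d_x$, and $d_{yx}=yd_x$ shows that $d_x$ lies in the fixed space $N^y$. The restriction of $d$ to $\langle h\rangle$ is a coboundary if and only if $d_h\in(h-1)N=\ell_hN$. Conversely, an element $u\in N^y\cap XN$ satisfies $(1+x+x^2)u=X^2u=0$, so $xv=v+u$, $yv=v$ defines a module $N\oplus kv$ and hence a cocycle with $d_x=u$, $d_y=0$. The coboundaries with $d_y=0$ have $d_x\in XN^y$, and $XN^y=\ell_xN^y$ because $N^y=\operatorname{Ann}(\ell_y)$ is an ideal. Therefore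
\begin{equation}\label{eq:Eformula}
E(k,N)\cong\big(N^y\cap\ell_xN\cap\ell_{xy}N\cap\ell_{xy^{-1}}N\big)/\ell_xN^y ,
\end{equation}
a quotient of graded spaces. Take $a=z_2$, $b=z_3$, $c=-z_4$, so that $\ell_y=a+b+c$ and $\ell_x=z_1+b-c$, and let $K_2=\{pab+qbc+rca:p+q+r=0\}$. By Lemma~\ref{lem:lin}, the annihilator of $\ell_y$ in $B$ is $K_2\oplus k\,abc$, so $N^y$ has the components $K_2$, $k\,abc\oplus z_1K_2$ and $k\omega$ in degrees $2$, $3$ and $4$.

\emph{Degree $2$.} For $n=tz_1+pa+qb+rc$ we have
\[
\ell_xn=z_1\big(pa+(q+t)b+(r-t)c\big)+(b-c)(pa+qb+rc).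
\]
If this lies in $K_2\subset B$, then $p=0$, $q=-t$, $r=t$, and $\ell_xn=2t\,bc$, which lies in $K_2$ only for $t=0$. So $K_2\cap\ell_xN=0$.

\emph{Degree $3$.} All the ideals $\ell_gN$ contain $N_3$, so the numerator is the $3$-dimensional space $k\,abc\oplus z_1K_2$. For $\kappa=pab+qbc+rca\in K_2$ we have $\ell_x\kappa=z_1\kappa+(r-p)abc$. These elements form a $2$-dimensional space that does not contain $abc=-s$. The quotient is one-dimensional, spanned by $s$.

\emph{Degree $4$.} Here $\ell_x\,abc=z_1abc=-\omega$, so the quotient is $0$.
\end{proof}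

\section{The modules \texorpdfstring{$D$}{D} and \texorpdfstring{$M$}{M}}\label{sec:M}

Let $0\to N\to D\to k\to0$ be the admissible sequence of class $\eta$; thus $D=N\oplus kv_0$ with $xv_0=v_0+s$ and $yv_0=v_0$. As a vector space $S^2D=S^2N\oplus Nv_0\oplus kv_0^2$, and $S^2N$ is a submodule. It differs from the layer $k=S^2\varepsilon$ of the model by the negligible summand $P$, which we remove:
\[
M=S^2D/P .
\]
The form $\beta$ identifies $S^2N/P$ with $k$; let $w\in M$ be the element corresponding to $1$. Let $\bar n$ be the image of $nv_0$ for $n\in N$, and $v$ the image of $v_0^2$. Then $M=kw\oplus\bar N\oplus kv$ as a vector space, and $\dim M=18$. Write $n_\emptyset$ and $n_1$ for the coefficients of $1$ and $z_1$ in $n$. From $x(nv_0)=(xn)v_0+(xn)s$ we get $x\bar n=\overline{xn}+\beta(xn,s)w$, where $\beta(xn,s)=-(xn)_1=-(n_1+n_\emptyset)$. From $xv_0^2=v_0^2+2sv_0+s^2$ and $\beta(s,s)=0$ we get $xv=v+2\bar s$. So the action on $M$ is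
\begin{equation}\label{eq:action}
\begin{aligned}
&xw=w,&\quad&x\bar n=\overline{xn}-(n_1+n_\emptyset)w,&\quad&xv=v-\bar s,\\
&yw=w,&&y\bar n=\overline{yn},&&yv=v.
\end{aligned}
\end{equation}
Let $L=kw\oplus\bar N$, a submodule with $L/kw\cong N$. Let $\iota\colon k\to M$, $1\mapsto w$, and let $\pi\colon M\to k$ be the map with kernel $L$ and $\pi(v)=1$.

\begin{lemma}\label{lem:M}
\emph{(a)} The sequences $0\to k\to L\to N\to0$ and $0\to L\to M\to k\to0$ are admissible, and $M{\downarrow}_{H_i}\cong2J_1\oplus2J_2\oplus4J_3$ for each $i$.

\emph{(b)} $D\otimes D\cong M\oplus N\oplus P\oplus\Lambda^2N$.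

\emph{(c)} The class of $0\to N\to M/kw\to k\to0$ is $2\eta\ne0$.

\emph{(d)} The class $[L]$ of $0\to k\to L\to N\to0$ spans $E(N,k)$.
\end{lemma}

\begin{proof}
(a), (b) Fix $H=H_i$. Since $\eta$ vanishes on $H$, there is an $H$-fixed vector $v'\in v_0+N$. Then $S^2D=S^2N\oplus Nv'\oplus kv'^2$ and $\Lambda^2D=\Lambda^2N\oplus(N\wedge v')$ as $kH$-modules. Dividing the first decomposition by $P$ splits the filtration $kw\subset L\subset M$ over $H$, so $M{\downarrow}_H\cong k\oplus N{\downarrow}_H\oplus k$. The group $H_i$ acts trivially on $V_i$ and as $J_2$ on the other $V_j$, so $N{\downarrow}_H\cong2J_2^{\otimes3}\cong2J_2\oplus4J_3$. This proves (a). Since $P$ is a summand of $S^2N$, the two decompositions also show that $0\to P\to S^2D\to M\to0$ and $0\to\Lambda^2N\to\Lambda^2D\to N\to0$ are admissible. Both split by Lemmas~\ref{lem:form} and~\ref{lem:rel}(a), and (b) follows.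

(c) By \eqref{eq:action}, the cocycle $gv-v$ has $d_x=-s=2s$ and $d_y=0$.

(d) By \eqref{eq:adj}, $E(N,k)\cong E(k,N^*)\cong E(k,N)$ is one-dimensional, so it suffices to show $[L]\ne0$. A linear section of $L\to N$ has the form $n\mapsto\bar n+\beta(n,m)w$ for some $m\in N$. It commutes with $y$ if and only if $\beta(yn,m)=\beta(n,m)=\beta(yn,ym)$ for all $n$, that is, $Ym=0$. It commutes with $x$ if and only if $\beta(xn,m)=\beta(xn,s)+\beta(n,m)=\beta(xn,s+xm)$ for all $n$, that is, $s=-Xm$. A splitting would thus give $s\in XN^y$, which by \eqref{eq:Eformula} contradicts $\eta\ne0$.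
\end{proof}

\section{Tensoring with \texorpdfstring{$M$}{M} kills \texorpdfstring{$\eta$}{eta}}\label{sec:split}

We must show that $\eta\otimes M\in E(M,N\otimes M)$ is zero. The plan is to move this class, through the filtration of $M$, into the one-dimensional space $E(k,N)$, and to evaluate it there. The evaluation is done by a trace. For a module $A$ with basis $(e_j)$ and dual basis $(e_j^*)$, let $\operatorname{coev}\colon k\to A\otimes A^*$, $1\mapsto\sum_je_j\otimes e_j^*$, and $\operatorname{ev}\colon A\otimes A^*\to k$, $a\otimes\varphi\mapsto\varphi(a)$. These are module maps, and $\operatorname{ev}\circ\operatorname{coev}=\dim A$. Define the linear map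
\[
\operatorname{Tr}_A\colon\operatorname{Ext}^1(A,C\otimes A)\to\operatorname{Ext}^1(k,C),\qquad
\operatorname{Tr}_A(\zeta)=(1_C\otimes\operatorname{ev})_*\operatorname{coev}^*(\zeta\otimes A^*).
\]

\begin{lemma}\label{lem:trace}
\emph{(a)} $\operatorname{Tr}_A(\xi\otimes A)=(\dim A)\,\xi$ for $\xi\in\operatorname{Ext}^1(k,C)$.

\emph{(b)} $\operatorname{Tr}_A(\pi^*o)=(1_C\otimes\pi)_*o$ for $\pi\colon A\to k$ and $o\in\operatorname{Ext}^1(k,C\otimes A)$.
\end{lemma}

\begin{proof}
(a) By \eqref{eq:nat}, $\operatorname{coev}^*(\xi\otimes A\otimes A^*)=(1_C\otimes\operatorname{coev})_*\xi$. Pushing out along $1_C\otimes\operatorname{ev}$ gives the pushout of $\xi$ along multiplication by $\dim A$.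

(b) We have $(\pi^*o)\otimes A^*=(\pi\otimes1)^*(o\otimes A^*)$, and $p=(\pi\otimes1)\circ\operatorname{coev}\colon k\to A^*$ sends $1$ to $\sum_j\pi(e_j)e_j^*=\pi$. By \eqref{eq:nat}, $p^*(o\otimes A^*)=(1_{C\otimes A}\otimes p)_*o$. Finally, $(1_C\otimes\operatorname{ev})(1_{C\otimes A}\otimes p)$ sends $c\otimes a$ to $\pi(a)c$, so it equals $1_C\otimes\pi$.
\end{proof}

The lemma holds for any finite group and any field. By part (a), tensoring with $A$ can kill a nonzero class in $\operatorname{Ext}^1(k,C)$ only if the characteristic divides $\dim A$. So the condition $3\mid\dim M$ is necessary for the next proposition, and the construction of Section~\ref{sec:model}, repeated for a dihedral group of order $2p$ in characteristic $p\ge5$, gives a $3$-dimensional module for which the splitting fails.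

\begin{proposition}\label{prop:split}
The sequence $0\to N\otimes M\to D\otimes M\to M\to0$ splits; that is, $\eta\otimes M=0$.
\end{proposition}

\begin{proof}
Let $\zeta=\eta\otimes M\in E(M,N\otimes M)$. Every exact sequence below comes from Lemma~\ref{lem:rel}(b), applied to a sequence of Lemma~\ref{lem:M}(a) or to its tensor product with $N$. Steps 1 and 2 show that each nonsplit layer of $M$ uses up the one extension class available to it.

\emph{Step 1: $E(k,M)=0$.} The sequence $0=E(k,k)\to E(k,L)\to E(k,N)=k\eta$ shows that $\dim E(k,L)\le1$. The class $\kappa\in E(k,L)$ of $0\to L\to M\to k\to0$ pushes out to the class $2\eta\ne0$ of Lemma~\ref{lem:M}(c), so $E(k,L)=k\kappa$. In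
\[
\operatorname{Hom}_G(k,k)\to E(k,L)\to E(k,M)\to E(k,k)=0
\]
the first map sends $1$ to $\kappa$, so it is onto. Then the second map is both zero and onto.

\emph{Step 2: $E(k,N\otimes L)=0$.} By \eqref{eq:adj} and $N\cong N^*$, this space is isomorphic to $E(N,L)$. In
\[
\operatorname{Hom}_G(N,N)\to E(N,k)\to E(N,L)\to E(N,N)
\]
the first map sends $1_N$ to $[L]$, so it is onto by Lemma~\ref{lem:M}(d). The last term is $E(k,N\otimes N)\cong E(k,k)\oplus E(k,Q)=0$ by \eqref{eq:NN} and Lemma~\ref{lem:rel}(a). So $E(N,L)=0$.

\emph{Step 3: $(1_N\otimes\pi)_*\colon E(k,N\otimes M)\to E(k,N)$ is injective.} Its kernel is the image of $E(k,N\otimes L)=0$.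

\emph{Step 4: $\zeta$ restricts to $0$ on $L$.} By \eqref{eq:nat}, $\iota^*\zeta=(1_N\otimes\iota)_*\eta$. As $\iota$ factors through $L$, this class comes from $E(k,N\otimes L)=0$, so $\zeta$ restricts to $0$ on $kw$. The kernel of the restriction map $E(L,N\otimes M)\to E(kw,N\otimes M)$ is the image of
\[
E(N,N\otimes M)\cong E(k,N\otimes N\otimes M)\cong E(k,M)\oplus E(k,Q\otimes M),
\]
which is $0$ by Step 1 and Lemma~\ref{lem:rel}(a), since $Q\otimes M$ is $\mathcal X$-projective.

\emph{Step 5.} By Step 4 and the exactness of $E(k,N\otimes M)\to E(M,N\otimes M)\to E(L,N\otimes M)$, we have $\zeta=\pi^*o$ for some $o\in E(k,N\otimes M)$. Lemma~\ref{lem:trace} computes the trace of $\zeta$ in two ways: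
\[
(1_N\otimes\pi)_*o=\operatorname{Tr}_M(\pi^*o)=\operatorname{Tr}_M(\eta\otimes M)=18\,\eta=0 .
\]
By Step 3, $o=0$, and hence $\zeta=0$.
\end{proof}

\begin{corollary}\label{cor:dim}
Every direct summand $S$ of $M$ has dimension divisible by $3$.
\end{corollary}

\begin{proof}
The sequence $\eta\otimes S$ is a direct summand of the split sequence $\eta\otimes M$, so it splits. Then $(\dim S)\,\eta=\operatorname{Tr}_S(\eta\otimes S)=0$, and $\eta\ne0$.
\end{proof}

\section{The polynomial relation}\label{sec:alg}

\begin{proposition}\label{prop:alg}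
$f(M)=0$ for $f(t)=t^2(t-1)(t-3)(t-4)(t-18)$.
\end{proposition}

\begin{proof}
Let $m,\nu,\delta$ be the classes of $M,N,D$. The relations \eqref{eq:model} hold modulo $I$: $\nu^2\equiv1$ by \eqref{eq:NN}, $\delta^2\equiv m+\nu$ by Lemma~\ref{lem:M}(b), and $\delta m=(1+\nu)m$ by Proposition~\ref{prop:split}. As in the model, $m^2+\nu m\equiv\delta^2m=(1+\nu)^2m\equiv2m+2\nu m$, so
\begin{equation}\label{eq:m2}
m^2\equiv2m+\nu m\pmod I .
\end{equation}
Thus $m(m-2)\equiv\nu m$ and $m(m-2)^2\equiv\nu\,m(m-2)\equiv\nu^2m\equiv m$. Since $(t-2)^2-1=(t-1)(t-3)$, this says $m(m-1)(m-3)\in I$.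

It remains to find a polynomial in $m$ that kills $I$. Fix $i$ and let $a_r=[\operatorname{Ind}_{H_i}^GJ_r]$, so $a_3=[kG]$. By Lemma~\ref{lem:M}(a), $M{\downarrow}_{H_i}\otimes J_2\cong2J_2\oplus2(J_1\oplus J_3)\oplus8J_3$, so \eqref{eq:frob} gives
\[
ma_1=2a_1+2a_2+4a_3,\qquad ma_2=2a_1+2a_2+10a_3,\qquad ma_3=18a_3 .
\]
Hence $(m-4)(a_1+a_2)=14a_3$. So $(m-4)ma_1$ and $(m-4)ma_2$ lie in $\mathbb Za_3$, which is killed by $m-18$. Therefore $m(m-4)(m-18)$ kills $a_1,a_2,a_3$ for every $i$, and so it kills $I$. The product of the two polynomials is $f$.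
\end{proof}

\begin{remark}
By \eqref{eq:m2}, $m(pm+q\nu m)\equiv(2p+q)m+(p+2q)\nu m$, so every $m^n$ is congruent to some $pm+q\nu m$ with $p,q\ge0$. By Krull--Schmidt, each indecomposable summand of a tensor power of $M$ is a summand of $M$ or of $N\otimes M$, or one of the nine $\mathcal X$-projective modules.
\end{remark}

\section{Rank varieties, indecomposability and non-periodicity}\label{sec:rank}

Let $K$ be an algebraically closed field containing $k$. The construction of $M$ uses only coefficients in $\mathbb F_3$, so $M_K=K\otimes M$ is the module constructed over $K$, and Sections~\ref{sec:rel}--\ref{sec:alg} apply to it. We write $N,L,M$ also for the modules over $K$.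

\subsection*{Background}
For $(\lambda,\mu)\in K^2\setminus\{0\}$ let $U=\lambda X+\mu Y$; then $U^3=\lambda^3X^3+\mu^3Y^3=0$. On a $KG$-module $S$, the rank of $U^2$ is the number of Jordan blocks of $U$ of size $3$. So $\operatorname{rank}(U^2|S)\le\frac13\dim S$, with equality if and only if $S$ is free over $K[U]/(U^3)$; we then say that $S$ is \emph{free at} the point $(\lambda:\mu)\in\mathbb P^1(K)$. The \emph{rank variety} of $S$ consists of $0$ and the pairs $(\lambda,\mu)$ at which $S$ is not free. The \emph{complexity} of a module over a group algebra, with minimal projective resolution $(P_n)$, is the least integer $c\ge0$ such that $\dim P_n\le Cn^{c-1}$ for some constant $C$ and all $n\ge1$. We use the following facts.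
\begin{itemize}
\item[(R1)] (Dade's lemma \cite[Lemma 11.8]{Dade}.) $S$ is projective if and only if it is free at every point of $\mathbb P^1(K)$.
\item[(R2)] (Carlson \cite[Lemma 6.4]{Carlson}; see also \cite[\S5.8]{Benson}.) For $u\in\operatorname{rad}KG\setminus\operatorname{rad}^2KG$, freeness of $S$ over $K[u]/(u^3)$ depends only on $u$ modulo $\operatorname{rad}^2KG$.
\item[(R3)] (Carlson \cite{Carlson}; see also \cite[\S5.8]{Benson}.) The complexity of $S$ is the dimension of its rank variety.
\end{itemize}
Since $x^ry^t-1\equiv rX+tY$ modulo $\operatorname{rad}^2KG$, (R2) says that freeness at a \emph{rational} point $(r:t)\in\mathbb P^1(\mathbb F_3)$ is freeness over the subgroup $\langle x^ry^t\rangle$; the four rational points correspond to the four $H_i$. A projective or periodic module has a minimal resolution with terms of bounded dimension, so its complexity is at most $1$. For a $3$-group the radical is the augmentation ideal, so minimal resolutions stay minimal under field extension and the complexity does not change. Hence a $kG$-module whose extension to $K$ is free at no point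 has complexity $2$ and is neither projective nor periodic. This applies to every module of dimension prime to $3$, as stated in the introduction.

\subsection*{Local structure of $M$}
Instead of computing the endomorphism ring of $M$, we show that at every point $M$ fails to be free, and that the failure cannot be shared between two summands. At non-rational points the failure is a rank defect of exactly one.

\begin{lemma}\label{lem:generic}
If $(\lambda:\mu)$ is not rational, then $\operatorname{rank}(U^2|M)=5$.
\end{lemma}

\begin{proof}
On $N$, $U$ is multiplication by $u=\lambda(\gamma_x-1)+\mu(\gamma_y-1)$, which has no constant term and has linear part $\ell=\lambda z_1+\mu z_2+(\lambda+\mu)z_3+(\lambda-\mu)z_4$. The four coefficients vanish only at rational points, so they are nonzero.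

First we compute the rank of $\ell^2$. After rescaling the $z_i$, for this computation only, $\ell=\sum_iz_i$ and $\ell^2=2\sum_{i<j}z_iz_j$. The maps $N_0\to N_2$ and $N_2\to N_4$ given by $\ell^2$ are nonzero, so each has rank $1$. The element $\ell^2z_i$ is twice the sum of the monomials $\omega/z_j$ with $j\ne i$, so $N_1\to N_3$ has the matrix $2(\mathbf J-\mathbf 1)$, where $\mathbf J$ is the $4\times4$ all-ones matrix. As $\mathbf J^2=4\mathbf J=\mathbf J$, the matrix $\mathbf J$ is an idempotent of rank $1$, and $\mathbf 1-\mathbf J$ has rank $3$. So $\ell^2$ has rank $5$.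

Choose homogeneous $e_1,\dots,e_5\in N$ with the $\ell^2e_j$ linearly independent. In a nontrivial relation $\sum_jc_ju^2e_j=0$, let $d$ be the least degree of an $e_j$ with $c_j\ne0$; the component of degree $d+2$ is a nontrivial relation among the $\ell^2e_j$. So $u^2$ has rank at least $5$ on $N$, and at most $16/3$; hence exactly $5$.

By \eqref{eq:action}, $Uw=0$, $U\bar n=\overline{un}-\lambda(n_1+n_\emptyset)w$ and $Uv=-\lambda\bar s$. Since $(un)_\emptyset=0$, $(un)_1=\lambda n_\emptyset$ and $us=\ell s=\lambda\omega$, we obtain
\[
U^2\bar n=\overline{u^2n}-\lambda^2n_\emptyset w,\qquad U^2v=-\lambda^2\bar\omega .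
\]
Because $\omega\in\ell^2N_2=u^2N_2$, the vector $U^2v$ lies in $U^2\bar N$, so $U^2M=U^2\bar N$. If $u^2n=0$, then the component $n_\emptyset\ell^2$ of degree $2$ vanishes, so $n_\emptyset=0$. Thus $n\mapsto U^2\bar n$ has the same kernel as $u^2$, and rank $5$.
\end{proof}

At a rational point, Lemma~\ref{lem:M}(a) gives rank $4$. The defect is two, and counting alone would allow the two blocks $J_2$ to lie in different summands. The action of $G$ on the space that counts these blocks excludes this. For $H_i=\langle h\rangle$ and $g=h-1$, put
\[
\Phi_i(A)=(\ker g\cap gA)/g^2A .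
\]
As $G$ is abelian, this is an additive functor from $KG$-modules to $KG$-modules. As a vector space, $\Phi_i(A)$ depends only on $A{\downarrow}_{H_i}$, and its dimension is $0,1,0$ for $J_1,J_2,J_3$. So $\dim\Phi_i(A)$ is the number of blocks $J_2$ in $A{\downarrow}_{H_i}$, and $\Phi_i$ is exact on sequences that split over $H_i$.

\begin{lemma}\label{lem:phi}
$\Phi_i(M)\cong V_i$; in particular $\Phi_i(M)$ is nonzero and indecomposable.
\end{lemma}

\begin{proof}
Since $\Phi_i(K)=0$, Lemma~\ref{lem:M}(a) gives $\Phi_i(M)\cong\Phi_i(L)\cong\Phi_i(N)$. Write $N=V_i\otimes W$ with $W=\bigotimes_{j\ne i}V_j$. As $h$ acts trivially on $V_i$, $g$ acts as $1\otimes g$, so $\Phi_i(N)\cong V_i\otimes\Phi_i(W)$. Since $W{\downarrow}_{H_i}\cong J_2\oplus2J_3$, the module $\Phi_i(W)$ is one-dimensional, and hence trivial.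
\end{proof}

\begin{lemma}\label{lem:noproj}
$X^2Y^2M=0$, so $M$ has no nonzero projective summand.
\end{lemma}

\begin{proof}
We have $Yv=Yw=0$, and $Y^2\bar n=\overline{Y^2n}$ with $Y^2n\in N_{\ge2}$. On $\overline{N_{\ge2}}$ the formula for $x$ in \eqref{eq:action} has no $w$-term, so $X^2Y^2\bar n=\overline{X^2Y^2n}$. By Lemma~\ref{lem:lin}, $X^2Y^2n$ is a unit multiple of $\ell_x^2\ell_y^2n$, and
\[
\ell_x^2\ell_y^2=4(z_1z_3+z_1z_4+z_3z_4)(z_2z_3-z_2z_4-z_3z_4)=4(-\omega+\omega)=0 .
\]
A nonzero projective module over the local ring $KG$ is free, and $X^2Y^2\ne0$ in $KG$.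
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The relation $f(M)=0$ is Proposition~\ref{prop:alg}. By Lemma~\ref{lem:generic}, $M_K$ is not free at the non-rational points, since $5<18/3$; by Lemma~\ref{lem:M}(a) and (R2), it is not free at the rational points. So $M$ has complexity $2$ and is neither projective nor periodic.

Suppose $M_K=S\oplus S'$ with $S,S'\ne0$. By Corollary~\ref{cor:dim}, $\frac13\dim S$ and $\frac13\dim S'$ are integers, with sum $6$. We claim that at each point of $\mathbb P^1(K)$ exactly one of $S,S'$ is free. At a non-rational point, the ranks of $U^2$ on $S$ and $S'$ are bounded by these two integers and add up to $5$, so exactly one bound is attained. At the rational point given by $H_i$, Lemma~\ref{lem:phi} shows that exactly one of $\Phi_i(S)$, $\Phi_i(S')$ vanishes. The corresponding summand restricts to $pJ_1\oplus qJ_3$ with $p\le2$ by Lemma~\ref{lem:M}(a), and $3\mid p+3q$ forces $p=0$, so it is free. The other summand has a block $J_2$ and is not free.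

The set of points where $S$ is free is defined by the non-vanishing of one of the minors of size $\frac13\dim S$ of $U^2$, which are homogeneous polynomials in $\lambda,\mu$. So it is empty or cofinite in $\mathbb P^1(K)$, and the same holds for $S'$. The two sets are disjoint and $\mathbb P^1(K)$ is infinite, so one of them is empty; they cover $\mathbb P^1(K)$, so the other is everything. By (R1), one of $S,S'$ is projective, contradicting Lemma~\ref{lem:noproj}. Hence $M_K$ is indecomposable. Every extension of $k$ lies in such a field $K$, so $M$ is absolutely indecomposable.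
\end{proof}

\section{Inflation}\label{sec:inf}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix a surjection $\Gamma\to G$. Inflation commutes with $\oplus$, $\otimes$ and field extension and does not change the submodules. So it induces a homomorphism of Green rings and preserves absolute indecomposability. It does not preserve projective covers, so non-projectivity and non-periodicity need an argument. A minimal projective resolution over $k\Gamma$ restricts to a projective resolution over $kF$ for any subgroup $F$, and this contains the minimal one as a direct summand. So the complexity over $\Gamma$ is at least that over $F$, and it suffices to find $F\cong C_3\times C_3$ over which $M_K$ is free at no point.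

Let $R$ be a Sylow $3$-subgroup of $\Gamma$. Its image is a Sylow $3$-subgroup of $G$, so $R$ maps onto $G$ and is not cyclic. Let $A=\ker(R\to G)$. If $A=1$, take $F=R\cong G$ and use the proof of Theorem~\ref{thm:A}.

Let $A\ne1$. A nontrivial normal subgroup of a $3$-group meets the center nontrivially, so there is $e\in A\cap Z(R)$ of order $3$. A non-cyclic $p$-group with $p$ odd contains an elementary abelian subgroup of rank $2$; choose $h$ in such a subgroup of $R$ with $h\notin\langle e\rangle$. Then $F=\langle e,h\rangle\cong C_3\times C_3$, and $e$ acts trivially on $M$. The operator $\lambda(e-1)+\mu(h-1)$ acts on $M_K$ as $\mu(h-1)$. The image of $h$ in $G$ is trivial or generates some $H_i$, so $(h-1)^2$ has rank $0$ or $4$ on $M_K$ by Lemma~\ref{lem:M}(a). Hence the square of the operator has rank less than $6$ for all $(\lambda:\mu)$, and $M_K$ is free at no point. In both cases the inflated module has complexity at least $2$, so it is neither projective nor periodic.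
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Algebraic Modules for Finite},
\texttt{http://web.mat.bham.ac.uk/D.A.Craven/docs/seminars/0807slides.pdf}

\bibitem{Benson}
Benson, \emph{Representations and Cohomology II}.

\bibitem{Carlson}
Carlson, J. Algebra 85 (1983), 104--143.

\bibitem{Dade}
Dade, Ann. of Math. 108 (1978).

\end{thebibliography}
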